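\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Signed planar graphs of girth six map to $(K_6,M)$}

\begin{abstract}
Let $(K_6,M)$ be the complete graph $K_6$ in which the edges of a perfect matching $M$ are negative and all other edges are positive. It is known that every signed planar graph of girth at least $7$ admits a homomorphism to $(K_6,M)$. We show that $7$ is not the best possible girth condition: girth at least $6$ suffices, for planar and also for projective-planar graphs, while girth $4$ does not suffice. The result follows from a density theorem: a simple signed graph $(G,\sigma)$ maps to $(K_6,M)$ whenever $2|E(H)|\le 3|V(H)|-2$ for every nonempty subgraph $H$ of $G$, and here the constant $-2$ cannot be replaced by $-1$. The proof combines the potential method with a short discharging argument.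
\end{abstract}

\section{Introduction}

\subsection*{The question}

All graphs are finite. A \emph{signed graph} $(G,\sigma)$ is a graph $G$ with a signature $\sigma:E(G)\to\{+,-\}$. \emph{Switching} at a vertex $v$ flips the sign of every edge incident to $v$, and two signatures are \emph{equivalent}, written $\sigma'\equiv\sigma$, if one arises from the other by a sequence of switchings. The sign of a closed walk is the product of the signs of its edges, taken with multiplicity; it does not change under switching. A \emph{homomorphism} of $(G,\sigma)$ to $(H,\pi)$ maps $V(G)$ to $V(H)$ and $E(G)$ to $E(H)$ so that adjacencies, incidences and the signs of closed walks are preserved. Equivalently, and this is the form we use, $(G,\sigma)\to(H,\pi)$ if and only if there are $\sigma'\equiv\sigma$ and a graph homomorphism $G\to H$ that maps each edge of $G$ to an edge of $H$ of the same sign, with respect to $\sigma'$ and $\pi$. The girth of a signed graph is that of its underlying graph.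

The target here is $(K_6,M)$: the negative edges of $K_6$ form a perfect matching $M$, the other edges are positive. To map $(G,\sigma)$ to $(K_6,M)$ one has to find a switching and a partition of $V(G)$ into three classes (one for each edge of $M$) such that positive edges join different classes, negative edges stay inside a class, and the negative edges form a bipartite graph.

A triangle always maps: a positive triangle can be switched so that all edges are positive, and is mapped to a positive triangle; a negative one can be switched to have exactly one negative edge, which is mapped to an edge of $M$ while the third vertex goes to another class. The all-positive $K_4$ does not map (Section~\ref{sec:coord}). So sparsity is needed, and for planar graphs girth measures sparsity: by Euler's formula a planar graph of girth at least $k$ has fewer than $k/(k-2)$ edges per vertex. It is known that every signed planar graph of girth at least $7$ maps to $(K_6,M)$, and the question whether $7$ is best possible is posed in~\cite{source}.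

What should one guess? For $k=8,7,6$ the densities $k/(k-2)$ are $4/3$, $7/5$, $3/2$. We shall see in Section~\ref{sec:critical} that a short local count handles density $4/3$, that is, girth $8$, and that exactly two types of vertices prevent the same count from reaching $3/2$. Taken alone, one of them corresponds to density $4/3$ and the other to $7/5$, while four further types correspond to exactly $3/2$. So $3/2$ is the natural barrier for such a count, and girth $6$ seems to be within reach, provided that the two exceptional types can be handled.

\subsection*{Results}

\begin{theorem}\label{thm:planar}
Every signed planar graph of girth at least $6$ admits a homomorphism to $(K_6,M)$. The same holds for signed projective-planar graphs of girth at least $6$.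
\end{theorem}

\begin{theorem}\label{thm:density}
Let $(G,\sigma)$ be a simple signed graph such that $2|E(H)|\le 3|V(H)|-2$ for every nonempty subgraph $H$ of $G$. Then $(G,\sigma)\to(K_6,M)$. The constant $-2$ cannot be replaced by $-1$.
\end{theorem}

\begin{proposition}\label{prop:girth4}
There is a signed planar graph of girth $4$ that admits no homomorphism to $(K_6,M)$.
\end{proposition}

Hence the condition ``girth at least $7$'' is not best possible, and the optimal girth bound for planar graphs is $5$ or $6$; we do not decide which.

\subsection*{Plan}

In Section~\ref{sec:coord} the three classes and the switching are encoded together by a map to the six-cycle $\mathbb Z_6$. Section~\ref{sec:critical} introduces critical graphs, carries out the simple count, and reduces Theorems~\ref{thm:planar} and~\ref{thm:density} to a bound on their density, Theorem~\ref{thm:critical}. Section~\ref{sec:idea} explains the idea of its proof on the smallest configuration that the simple count cannot handle. The proof occupies Sections~\ref{sec:potential}--\ref{sec:discharging}.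

\section{Coordinates on a six-cycle}\label{sec:coord}

Let $V(K_6)=\mathbb Z_3\times\mathbb Z_2$ and $M=\{(i,0)(i,1):i\in\mathbb Z_3\}$. A homomorphism to $(K_6,M)$ assigns to every vertex a class $i\in\mathbb Z_3$, a side $\varepsilon\in\mathbb Z_2$, and a sign $s$ that tells whether the vertex is switched. The pair $(i,s)$ takes six values; arranging them on a cycle turns the sign of an edge into a condition on distance.

\begin{definition}
A \emph{labelled graph} is a finite multigraph, loops allowed, in which each edge $e$ has a sign $\sigma(e)\in\{+,-\}$ and a label $\lambda(e)\in\mathbb Z_2$. Subgraphs inherit signs and labels. Negative edges are called \emph{close}, positive edges \emph{far}; the \emph{shift} of $e$ is $\kappa(e)=0\in\mathbb Z_6$ if $e$ is close and $\kappa(e)=3\in\mathbb Z_6$ if $e$ is far. A \emph{coloring} assigns to each vertex $v$ a pair $(c(v),\varepsilon(v))\in\mathbb Z_6\times\mathbb Z_2$ such that every edge $e=uv$ satisfies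
\[
c(u)-c(v)\in\kappa(e)+\{-1,0,1\},\qquad\text{and}\quad \varepsilon(u)+\varepsilon(v)=\lambda(e)\ \text{ if } c(u)-c(v)=\kappa(e).
\]
In a coloring, an edge $uv$ with $c(u)-c(v)\in\{0,3\}$ is called \emph{mono}.
\end{definition}

So the ends of a close edge have $c$-values at distance at most $1$ on the six-cycle, those of a far edge at distance at least $2$, and only mono edges (distance $0$ or $3$) impose a condition on $\varepsilon$. If the color of $w$ is given, an edge $uw$ of shift $\kappa$ permits for $c(u)$ three consecutive values centered at $c(w)+\kappa$; the central one also determines $\varepsilon(u)$.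

\begin{lemma}\label{lem:dictionary}
A simple signed graph maps to $(K_6,M)$ if and only if it is colorable with $\lambda\equiv1$.
\end{lemma}

\begin{proof}
A homomorphism consists of maps $(i,\varepsilon):V\to\mathbb Z_3\times\mathbb Z_2$ and $s:V\to\{+,-\}$ such that every edge $uv$ satisfies one of the following: $i_u\ne i_v$ and $\sigma(uv)=s_us_v$; or $i_u=i_v$, $\varepsilon_u\ne\varepsilon_v$ and $\sigma(uv)=-s_us_v$. Let $c(v)$ be the unique element of $\mathbb Z_6$ with $c(v)\equiv i_v\pmod 3$ that is even if and only if $s_v=+$. This is a bijection between pairs $(i,s)$ and values $c$. There are four cases: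
\begin{itemize}
\item $i_u\ne i_v$, $s_u=s_v$: the difference $c(u)-c(v)$ is $\pm2$, and the condition is $\sigma=+$;
\item $i_u\ne i_v$, $s_u\ne s_v$: the difference is $\pm1$, and the condition is $\sigma=-$;
\item $i_u=i_v$, $s_u=s_v$: the difference is $0$, and the condition is $\sigma=-$ and $\varepsilon_u\ne\varepsilon_v$;
\item $i_u=i_v$, $s_u\ne s_v$: the difference is $3$, and the condition is $\sigma=+$ and $\varepsilon_u\ne\varepsilon_v$.
\end{itemize}
This is the coloring condition with $\lambda\equiv1$.
\end{proof}

General labels $\lambda$ and parallel edges are not needed to state the results of the introduction; they are produced by a gluing operation in Section~\ref{sec:potential}.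

\paragraph{Switchings.} A \emph{$c$-switch} at $v$ flips $\sigma$ on all non-loop edges at $v$ and replaces $c(v)$ by $c(v)+3$. An \emph{$\varepsilon$-switch} at $v$ flips $\lambda$ on all non-loop edges at $v$ and replaces $\varepsilon(v)$ by $\varepsilon(v)+1$. Both turn colorings into colorings, bijectively, for the graph and for each of its subgraphs. So we may switch freely when colorability is at stake. For instance, three edges forming a triangle can be switched to be all far if the product of their signs is $+$, and all close if it is $-$: switch at two of the vertices to adjust the two edges at the third one; the product then determines the remaining sign.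

\paragraph{Symmetries.} The following operations preserve the colorings of any labelled graph: $c\mapsto c+k$ for $k\in\mathbb Z_6$; $c\mapsto-c$; adding a constant to $\varepsilon$ on all vertices whose $c$-value lies in a fixed class modulo $3$. For the last one, note that both ends of a mono edge lie in the same class.

\begin{lemma}[Rigid triangles]\label{lem:rigid}
Let $x_0,x_1,x_2$ be pairwise joined by far edges. In every coloring their $c$-values form a set $\{k,k+2,k+4\}$, and no edge among them is mono. By the symmetries, the coloring can be normalized so that $(c,\varepsilon)(x_j)=(2j,0)$ for $j=0,1,2$.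
\end{lemma}

\begin{proof}
The three values are distinct and cut the six-cycle into three gaps, each of length at least $2$ and with sum $6$; so each gap is $2$. After a shift the values are $0,2,4$. The shift by $2$ and the negation generate all permutations of $\{0,2,4\}$, so we can achieve $c(x_j)=2j$. As $0,2,4$ lie in different classes modulo $3$, the values $\varepsilon(x_j)$ can be made $0$ separately.
\end{proof}

In particular the all-positive $K_4$ does not map to $(K_6,M)$: the $c$-value of its fourth vertex would be at distance at least $2$ from each of $k,k+2,k+4$, and there is no such value.

\begin{lemma}[2-paths]\label{lem:twopath}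
Let $t$ be a vertex of a labelled graph $H$ with exactly two edges, of shifts $\kappa_1$ and $\kappa_2$, to distinct vertices $u$ and $w$, respectively, and put $\theta=\kappa_1+\kappa_2+3$. A coloring of $H-t$ extends to $t$ if and only if $c(u)\ne c(w)+\theta$.
\end{lemma}

We call $t$ with its two edges a \emph{2-path} between $u$ and $w$, and $\theta\in\{0,3\}$ its \emph{shift}. Thus $\theta=3$ if the product of the two signs is $+$, and $\theta=0$ if it is $-$; both values can be realized. Compare: given $c(w)$, an edge $uw$ excludes three of the six values of $c(u)$, a 2-path exactly one.

\begin{proof}
A $c$-switch at $u$ adds $3$ to $c(u)$ and to $\kappa_1$, hence to $\theta$; likewise at $w$. So the statement is invariant under such switches, and we may assume that both edges are close and $\theta=3$. If $c(u)=c(w)$, take $c(t)=c(u)+1$; no edge is mono. If $c(u)-c(w)=\pm1$, take $c(t)=c(u)$ and choose $\varepsilon(t)$ to satisfy the edge $ut$; the edge $tw$ is not mono. If $c(u)-c(w)=\pm2$, take the value in the middle. If $c(u)-c(w)=3$, no value is at distance at most $1$ from both.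
\end{proof}

Proposition~\ref{prop:girth4} and the last statement of Theorem~\ref{thm:density} can be settled at once.

\begin{proof}[Proof of Proposition~\ref{prop:girth4}]
Replace every edge $uv$ of a plane $K_4$ by two parallel paths of length $2$, one with sign product $+$ and one with sign product $-$. The result is planar, simple and bipartite, and it contains $4$-cycles, so its girth is $4$. By Lemma~\ref{lem:twopath}, in any coloring $c(u)-c(v)\notin\{0,3\}$, that is, $c(u)\not\equiv c(v)\pmod3$, for any two of the four original vertices. This is impossible for four vertices. Now apply Lemma~\ref{lem:dictionary}.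
\end{proof}

\begin{proposition}\label{prop:W}
Let $W$ be obtained from $K_4$ on $v,p,q,w$ by subdividing the edge $vw$ with a vertex $t$; let $tw$ be negative and all other edges positive. Then $W$ does not map to $(K_6,M)$, and $2|E(H)|\le3|V(H)|-1$ for every nonempty subgraph $H$ of $W$. So the constant $-2$ in Theorem~\ref{thm:density} cannot be replaced by $-1$.
\end{proposition}

\begin{proof}
Suppose that $W$ has a coloring. In both triangles $vpq$ and $wpq$ all edges are far. By Lemma~\ref{lem:rigid}, $c(v)$ and $c(w)$ are both equal to the third element of the parity class that contains $c(p)$ and $c(q)$. So $c(v)=c(w)$. But the 2-path $vtw$ has sign product $-$, hence shift $0$, and excludes $c(v)=c(w)$. By Lemma~\ref{lem:dictionary}, $W$ does not map to $(K_6,M)$.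

The graph $W$ has $5$ vertices and $7$ edges. Four vertices span at most $5$ edges: $\{v,p,q,w\}$ spans $5$, and a set of four vertices containing $t$ spans $2$ edges at $t$ and $2$ others if it contains $v$ and $w$, and at most $1+3$ edges otherwise. Three, two and one vertices span at most $3$, $1$ and $0$ edges. So $2|E(H)|\le0,2,6,10,14$ for $|V(H)|=1,\dots,5$, while $3|V(H)|-1=2,5,8,11,14$.
\end{proof}

\section{Critical graphs and a first count}\label{sec:critical}

A labelled graph is \emph{critical} if it is not colorable but each of its proper subgraphs is. Every non-colorable labelled graph contains a critical subgraph, and switching preserves criticality. Let $D$ denote any labelled graph that consists of two vertices and two parallel edges of different signs. It is critical: no difference of $c$-values suits both edges.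

For a labelled graph $H$ define its \emph{potential}
\[
\rho(H)=3|V(H)|-2|E(H)|;
\]
for example $\rho(D)=2$. Density below $3/2$ means positive potential. Our main technical result is the following.

\begin{theorem}\label{thm:critical}
Every critical labelled graph other than $D$ has potential at most $1$.
\end{theorem}

\subsection*{Basic structure}

\begin{lemma}\label{lem:basic}
Let $G$ be a critical labelled graph.
\begin{itemize}
\item[(a)] $G$ is connected, and every vertex without a loop has degree at least $2$.
\item[(b)] If $G$ has a loop, then $G$ is a single vertex with one loop, and $\rho(G)=1$.
\item[(c)] If $G$ has no loop and is not $D$, then $|V(G)|\ge3$; parallel edges have equal signs and different labels, so at most two edges join any two vertices. Two parallel edges force the difference of $c$-values to be $\pm1$ if they are close and $\pm2$ if they are far, and impose no other condition.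
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $G$ were disconnected, its components would be colorable, and so would $G$. A vertex of degree at most $1$ without a loop can be colored after the rest, at distance $1$ from its neighbor along a close edge and at distance $2$ along a far edge.

(b) At a loop the difference of $c$-values is $0$ and the sum of $\varepsilon$-values is $0$. So a far loop, or a close loop with label $1$, is not colorable, and a critical graph containing such a loop consists of it. A close loop with label $0$ imposes no condition, so it does not occur in a critical graph.

(c) As $D$ is not colorable and $G\ne D$, the graph $G$ does not contain $D$; so parallel edges have equal signs. If two of them had equal labels, one would be redundant. Two parallel edges with different labels exclude the mono difference and allow the other two. A graph on one vertex without loops is colorable, and so is one on two vertices whose edges all have the same sign and number at most two: use difference $1$ or $2$. Hence $|V(G)|\ge3$.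
\end{proof}

For the rest of this section $G$ is a loopless critical graph other than $D$. A vertex of degree $2$ is called a \emph{2-vertex}, a vertex of degree at least $3$ is \emph{big}. By Lemma~\ref{lem:basic}(a) every vertex is of one of these kinds.

\begin{lemma}\label{lem:twovertices}
Every 2-vertex has two distinct neighbors, and both are big.
\end{lemma}

\begin{proof}
If both edges of a 2-vertex $t$ go to the same vertex $u$, color $G-t$ and give $t$ a $c$-value at distance $1$ (close edges) or $2$ (far edges) from $c(u)$. This colors $G$, a contradiction.

Suppose that two 2-vertices $t_1,t_2$ are adjacent, and let $u\neq t_2$ and $w\ne t_1$ be the other neighbors of $t_1$ and $t_2$; possibly $u=w$. Color $G-\{t_1,t_2\}$. The edge $t_2w$ permits three values of $c(t_2)$, with suitable $\varepsilon(t_2)$, and the 2-path $ut_1t_2$ forbids one value. Choose a permitted value that is not forbidden, then color $t_1$ by Lemma~\ref{lem:twopath}. This colors $G$, a contradiction.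
\end{proof}

In particular, big vertices exist. A 2-vertex $t$ adjacent to a big vertex $v$ yields a 2-path between $v$ and a big vertex $w\ne v$, which we call the \emph{other end} of $t$. If its shift is $\theta$, we say that it \emph{forbids} the value $c(w)+\theta$ for $c(v)$.

For a big vertex $v$ let $a(v)$ be the number of edges from $v$ to big vertices (\emph{direct} edges, counted with multiplicity), and let $b(v)$ be the number of 2-vertices adjacent to $v$. By Lemma~\ref{lem:twovertices} each of these is joined to $v$ by a single edge, so $v$ has degree $a(v)+b(v)\geq 3$. The pair $(a(v),b(v))$ is the \emph{type} of $v$. If $N$ is the number of big vertices, then each 2-vertex is counted twice in $\sum b$, and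
\begin{equation}\label{eq:counts}
|V(G)|=N+\tfrac12\sum b(v),\qquad |E(G)|=\tfrac12\sum a(v)+\sum b(v),
\end{equation}
with sums over big vertices. Define the \emph{charge} of a big vertex as $ch(v)=2a(v)+b(v)-6$. Then \eqref{eq:counts} gives
\begin{equation}\label{eq:charge}
\sum_{v\text{ big}}ch(v)=-2\rho(G).
\end{equation}

\begin{lemma}\label{lem:types}
Every big vertex has $3a+b\ge6$. Consequently $ch(v)\ge0$ unless $v$ has type $(2,1)$ or $(1,3)$, and these types have charge $-1$.
\end{lemma}

\begin{proof}
Suppose that $3a+b\le5$ for the vertex $v$; then $a\le1$. Delete $v$ and the 2-vertices adjacent to it, and color the rest. There are six values of $c(v)$ if $a=0$, and three permitted by the direct edge if $a=1$ (with $\varepsilon(v)$ chosen if this edge is mono), that is, $6-3a$ values. Each of the $b$ 2-paths forbids one value, and $b<6-3a$. So a value remains, and the 2-vertices can be colored by Lemma~\ref{lem:twopath}, a contradiction.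

For the second statement let $a+b\ge3$ and $3a+b\ge6$. If $a=0$, then $b\ge6$ and $2a+b\ge6$. If $a=1$, then $b\ge3$ and $2a+b\ge5$, with equality only for $(1,3)$. If $a=2$, then $b\ge1$ and $2a+b\ge5$, with equality only for $(2,1)$. If $a\ge3$, then $2a+b\ge6$.
\end{proof}

In particular, types $(0,b)$ with $b\le5$ and type $(1,2)$ do not occur; the exclusion of $(1,2)$ will be used several times.

\subsection*{From density to planar graphs}

\begin{lemma}\label{lem:euler}
Let $K$ be a connected simple graph with $n$ vertices, $e$ edges, all degrees at least $2$ and girth at least $k$. If $K$ is planar, then $(k-2)e\le k(n-2)$. If $K$ embeds in the projective plane, then $(k-2)e\le k(n-1)$.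
\end{lemma}

\begin{proof}
First let $K$ be embedded in the sphere or the projective plane so that every face is an open disc (a \emph{cellular} embedding), with $f$ faces. Each face is bounded by a closed facial walk, and the facial walks together use every edge exactly twice. Since all degrees are at least $2$, a facial walk never reverses along an edge it has just used, not even cyclically. The edges of such a walk contain a cycle: in a tree, a closed walk of positive length backtracks at each of its vertices that is farthest from a fixed root. Hence every facial walk has length at least $k$, and $kf\le2e$. Euler's formula $n-e+f=\chi$, with $\chi=2$ for the sphere and $\chi=1$ for the projective plane, gives $\chi\le n-e+\frac2ke$, that is, $(k-2)e\le k(n-\chi)$.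

An embedding of a connected graph in the sphere is cellular, so the planar case is done. Let $K$ be embedded in the projective plane, not cellularly, and let $F$ be a face that is not an open disc. Being a connected non-compact surface other than an open disc, $F$ contains a simple closed curve $\gamma$ that does not bound a disc in $F$. If $\gamma$ is one-sided, its complement in the projective plane is an open disc, which contains $K$; so $K$ is planar. If $\gamma$ is two-sided, it bounds a closed disc $\Delta$ in the projective plane. As $K$ is connected and disjoint from $\gamma$, it lies in the interior of $\Delta$ or outside $\Delta$. In the latter case $\Delta$ is connected, disjoint from $K$ and meets $F$, so $\Delta\subseteq F$, contrary to the choice of $\gamma$. In the former case $K$ is planar. So $K$ is planar whenever the embedding is not cellular, and the bound proved for planar graphs is stronger than the one claimed.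
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:planar} and~\ref{thm:density} from Theorem~\ref{thm:critical}]
Let $(G,\sigma)$ be a simple signed graph that does not map to $(K_6,M)$. By Lemma~\ref{lem:dictionary} it is not colorable with $\lambda\equiv1$, so it contains a critical subgraph $K$. As $K$ is simple, it is not $D$, and Theorem~\ref{thm:critical} gives
\[
2|E(K)|\ge3|V(K)|-1 .
\]
This contradicts the hypothesis of Theorem~\ref{thm:density}, whose last statement is Proposition~\ref{prop:W}.

A graph of girth at least $6$ is simple. So if a signed planar or projective-planar graph $G$ of girth at least $6$ did not map, there would be $K\subseteq G$ as above. By Lemma~\ref{lem:basic}(a), $K$ is connected with all degrees at least $2$, and Lemma~\ref{lem:euler} with $k=6$ gives $2|E(K)|\le3|V(K)|-3$, a contradiction. This proves Theorem~\ref{thm:planar}.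
\end{proof}

\begin{remark}\label{rem:W}
The bound of Theorem~\ref{thm:critical} is attained by the graph $W$ of Proposition~\ref{prop:W}, which has potential $15-14=1$: by the edge counts given there, every nonempty proper subgraph $H$ of $W$ satisfies $2|E(H)|\le3|V(H)|-2$, so all proper subgraphs map by Theorem~\ref{thm:density}, and $W$ with $\lambda\equiv1$ is critical. This remark is not used in the proof.
\end{remark}

\subsection*{What simple counting gives}

The following is for orientation only. Lemma~\ref{lem:types} by itself already yields $3|E(G)|\ge4|V(G)|$. Indeed, by \eqref{eq:counts}, $3|E|-4|V|=\sum(\frac32a+b-4)$, and by Lemma~\ref{lem:types} and $a+b\ge3$ the summand is at least $2$ if $a=0$, at least $\frac12$ if $a=1$ or $a\ge3$, and at least $0$ if $a=2$. For a planar critical graph of girth at least $8$, Lemma~\ref{lem:euler} with $k=8$ would give $3|E|\le4|V|-8$. So the simple count settles girth $8$, which is weaker than the known result.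

To see what stands between girth $8$ and girth $6$, note that by \eqref{eq:counts} a graph all of whose big vertices have type $(a,b)$ has
\[
\frac{|E|}{|V|}=\frac{a+2b}{2+b}.
\]
This is $4/3$ for $(2,1)$ and $7/5$ for $(1,3)$, the densities that belong to girth $8$ and $7$. For $(3,0)$, $(2,2)$, $(1,4)$ and $(0,6)$, the types of charge $0$, it is $3/2$, which belongs to girth $6$. So vertices of types $(2,1)$ and $(1,3)$ have to be compensated by their surroundings.

\section{The idea: forcing a good coloring}\label{sec:idea}

This section is an outline; the full arguments follow in Sections~\ref{sec:potential} and~\ref{sec:twoone}. Suppose that Theorem~\ref{thm:critical} fails, and let $G$ be a smallest counterexample; so $\rho(G)\ge2$. Consider the smallest configuration not covered by Lemma~\ref{lem:types}, a vertex $v$ of type $(2,1)$. Suppose its direct neighbors $p\ne q$ are not adjacent, and let $t$ be its 2-vertex. After switching, $vp$ and $vq$ are close.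

Take a coloring of $G-\{v,t\}$. The edges $vp$ and $vq$ confine $c(v)$ to arcs of three values centered at $c(p)$ and $c(q)$, and the 2-path forbids one value. If the centers are at distance $3$, the arcs are disjoint and there is no hope; at distance $2$ they share one value, which may be the forbidden one. But if the centers are at distance at most $1$, the arcs share at least two values that can be used, and one of them survives. So we want a coloring with $c(p)-c(q)\in\{-1,0,1\}$. \emph{This is just a coloring of $G-\{v,t\}$ with a close edge $pq$ added.}

If the enlarged graph is colorable, then so is $G$, a contradiction. If it is not, it contains a critical graph $K$ that uses the new edge. Now $K$ is smaller than $G$, and it is not $D$, because only one edge joins $p$ and $q$; so $\rho(K)\le1$. Removing the new edge, we find in $G-\{v,t\}$ a vertex set $R=V(K)$ spanning a subgraph of potential at most $3$. So the argument succeeds if we know the following.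
\begin{quote}
\emph{Vertex sets $R$ that miss at least two vertices of $G$ have potential at least $4$.}
\end{quote}
For very small sets this may be false: a single vertex and a triangle have potential $3$, a double edge has potential $2$. But those can be treated by hand. The content lies in $|R|\ge4$, and there one wants to gain $2$ over $\rho(G)\ge2$.

The gain comes from the rigid triangle. Take a coloring of $G[R]$. Up to switching it uses only the three colors $(0,0),(2,0),(4,0)$, since $c$-switches identify values differing by $3$ and $\varepsilon$-switches remove $\varepsilon$. A triangle $x_0x_1x_2$ of far edges has, by Lemma~\ref{lem:rigid}, only the coloring with these three colors, up to symmetry. So in the role of boundary condition for the rest of $G$ the colored set $R$ can be replaced by such a triangle: we glue each vertex of $R$ onto the $x_j$ of its color. If the glued graph is colorable, so is $G$. Otherwise it contains a critical graph $K$, which has potential at most $1$ unless $K=D$. The part of $K$ inside the triangle has potential at least $3$. Replacing that part by $R$, we obtain a larger set $R'$ with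
\[
\rho(R')\le\rho(R)+\rho(K)-3\le\rho(R)-2 ,
\]
if $K\ne D$, so $\rho(R)\ge\rho(R')+2$. What makes this work is that the triangle, although it has three edges, contains no nonempty vertex set of potential below $3$, the potential of a single vertex.

Here is an example of the gluing. Let $R=\{u_1,u_2,u_3,u_4\}$ span a four-cycle $u_1u_2u_3u_4$ of close edges, with $c=0,1,0,1$ and $\varepsilon=0$. Let $z$ be a further vertex joined to $u_1$ by a close edge and to $u_3$ by a far edge. This coloring does not extend to $z$. After $c$-switches at $u_2$ and $u_4$ the colors are $(0,0),(4,0),(0,0),(4,0)$; gluing sends $u_1,u_3$ to $x_0$ and $u_2,u_4$ to $x_2$, and the edges $zu_1$, $zu_3$ become a copy of $D$ on $\{z,x_0\}$. Here $\rho(R)=4$, $R'=R\cup\{z\}$ and $\rho(R')=15-12=3=\rho(R)+\rho(D)-3$. Since $\rho(D)=2$, the gain is only $1$ when $K=D$; this exception has to be followed through the induction. The example also shows why gluing leads to multigraphs, and the $\varepsilon$-switches show why it leads to general labels.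

\section{Potentials in a minimal counterexample}\label{sec:potential}

From now on let $G=(V,E)$ be a counterexample to Theorem~\ref{thm:critical}, that is, a critical graph other than $D$ with
\[
g:=\rho(G)\ge2,
\]
for which $(|V|,|E|)$ is lexicographically smallest. Put $n=|V|$. By minimality, a critical graph $K$ for which $(|V(K)|,|E(K)|)$ is lexicographically smaller is $D$ or has $\rho(K)\le1$. Switching turns $G$ into another minimal counterexample, with the same potentials and types. By Lemma~\ref{lem:basic}(b), $G$ has no loops, so everything in Section~\ref{sec:critical} about loopless critical graphs applies. For $R\subseteq V$ write $e(R)=|E(G[R])|$ and $\rho(R)=3|R|-2e(R)$; let $d(z)$ be the degree of $z$.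

\begin{lemma}\label{lem:four}
$n\ge4$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(c), $n\ge3$. If $n=3$, then $9-2|E|\ge2$ and minimum degree at least $2$ give $|E|=3$. A double edge together with one further edge would leave a vertex of degree $1$; so $G$ is a triangle. If its sign product is $+$, switch to all far and use $c=0,2,4$. If it is $-$, switch to all close and use $c=0,1,0$, choosing $\varepsilon$ for the single mono edge. So $G$ is colorable, a contradiction.
\end{proof}

\begin{lemma}[Gluing]\label{lem:glue}
Let $R\subsetneq V$ with $|R|\ge3$. There are a critical graph $K$ and a set $R'$ with $R\subsetneq R'\subseteq V$ such that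
\begin{itemize}
\item[(i)] $K$ is a subgraph of a labelled graph with $n-|R|+3$ vertices and $|E|-e(R)+3$ edges;
\item[(ii)] $\rho(R')\le\rho(R)+\rho(K)-3$;
\item[(iii)] if $K=D$, then $|R'|=|R|+1$.
\end{itemize}
\end{lemma}

\begin{proof}
As $G$ is critical, $G[R]$ has a coloring $\varphi$. For each $u\in R$ there is a unique $j\in\{0,1,2\}$ with $c(u)\in\{2j,2j+3\}$; call it the index of $u$. After $c$- and $\varepsilon$-switches at vertices of $R$ we have $\varphi(u)=(2j,0)$ for all $u\in R$, where $j$ is the index of $u$. The switches change neither numbers of edges nor potentials.

Form $G'$ as follows: delete the edges inside $R$, replace every $u\in R$ by $x_j$, where $j$ is the index of $u$, and join the three vertices of $X=\{x_0,x_1,x_2\}$ pairwise by one far edge each, with any labels. If $G'$ had a coloring, we could normalize it by Lemma~\ref{lem:rigid} so that $x_j$ gets $(2j,0)$; on $V\setminus R$ it would combine with $\varphi$ to a coloring of $G$. So $G'$ contains a critical graph $K$, and (i) holds.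

Let $Y=V(K)\cap X$ and $R'=R\cup(V(K)\setminus X)$. We have $Y\ne\emptyset$, because $G-R$ is colorable, and $V(K)\not\subseteq X$, because the triangle on $X$ is colorable. Hence $R'\supsetneq R$. If $K=D$, then $V(K)$ consists of one vertex in $X$ and one outside, which gives (iii). Edges of $K$ not inside $X$ correspond to distinct edges of $G[R']$ not inside $R$. So
\[
\rho(R')\le\rho(R)+\rho(K)-\bigl(3|Y|-2|E(K[Y])|\bigr)\le\rho(R)+\rho(K)-3,
\]
because $|E(K[Y])|$ is at most $0,1,3$ for $|Y|=1,2,3$, so that the bracket is at least $3,4,3$.
\end{proof}

\begin{lemma}[Potential Lemma]\label{lem:potential}
Let $R\subsetneq V$ with $|R|\ge4$. Then $\rho(R)\ge g+2$, unless $R=V\setminus\{z\}$ with $d(z)=2$, in which case $\rho(R)=g+1$.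
\end{lemma}

\begin{proof}
If $R=V\setminus\{z\}$, then $\rho(R)=g-3+2d(z)$. This is $g+1$ if $d(z)=2$ and at least $g+3$ if $d(z)\ge3$. So let $|V\setminus R|\ge2$, and assume by induction that the statement holds for all larger proper subsets of $V$. Take $K$ and $R'$ from Lemma~\ref{lem:glue}. Since $|V(K)|\le n-|R|+3<n$, either $K=D$ or $\rho(K)\le1$.

If $K\ne D$, then $\rho(R)\ge\rho(R')+2\ge g+2$; here $\rho(R')\ge g$ holds by definition of $g$ if $R'=V$ and by induction otherwise.

If $K=D$, then $|R'|=|R|+1<n$, so $R'\ne V$ and $\rho(R')\ge g+1$ by induction. Hence $\rho(R)\ge\rho(R')+1\ge g+2$.
\end{proof}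

We shall use the lemma, together with $g\ge2$, in the following form.

\begin{corollary}\label{cor:potential}
Let $R\subseteq V$ with $|R|\ge4$.
\begin{itemize}
\item[(A)] If $\rho(R)\le2$, then $R=V$ and $\rho(R)=2$.
\item[(B)] If $\rho(R)\le3$ and $|R|$ is odd, then $\rho(R)=3$, and $R=V$ or $R=V\setminus\{z\}$ with $d(z)=2$.
\item[(C)] If $|V\setminus R|\ge2$, then $\rho(R)\ge4$.
\end{itemize}
\end{corollary}

\begin{proof}
Proper subsets $R$ with $|R|\ge4$ have $\rho(R)\ge g+1\ge3$, and even $\rho(R)\ge g+2\ge4$ unless $R=V\setminus\{z\}$ with $d(z)=2$; and $\rho(V)=g\ge2$. This gives (A) and (C). In (B), $\rho(R)$ is odd, so $\rho(R)\le1$ or $\rho(R)=3$; the first is excluded by (A), and $\rho(R)=3<4$ leaves the two possibilities listed.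
\end{proof}

Sets of three vertices are not covered; for them the following suffices. Here the second coordinate of the lexicographic order is used.

\begin{lemma}\label{lem:three}
Every three vertices of $G$ span at most three edges.
\end{lemma}

\begin{proof}
Suppose $|R|=3$ and $e(R)\ge4$, so $\rho(R)\le1$. By Lemma~\ref{lem:four}, $R\ne V$. Take $K$ and $R'$ from Lemma~\ref{lem:glue}. By (i), $K$ has at most $n$ vertices and at most $|E|-e(R)+3<|E|$ edges, so it is $D$ or has $\rho(K)\le1$; in either case $\rho(K)\le2$. Hence $\rho(R')\le1+2-3=0$ with $|R'|\ge4$, contradicting Corollary~\ref{cor:potential}(A).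
\end{proof}

Now we can carry out the forcing described in Section~\ref{sec:idea}, with an edge or with a 2-path.

\begin{lemma}[Forcing by an edge]\label{lem:edge}
Let $S\subseteq V$ with $|V\setminus S|\ge2$, and let $u,w\in S$ be distinct and nonadjacent in $G$. Then $G[S]$ with one new edge $uw$, of any sign and label, is colorable. In particular, for each $\kappa\in\{0,3\}$, $G[S]$ has a coloring with $c(u)-c(w)\in\kappa+\{-1,0,1\}$.
\end{lemma}

\begin{proof}
Otherwise the enlarged graph contains a critical graph $K$, and $K$ contains the new edge, since $G[S]$ is colorable. In $K$ only the new edge joins $u$ and $w$, so $K\ne D$. As $|V(K)|\le|S|<n$, we get $\rho(K)\le1$. Let $R=V(K)\subseteq S$. Removing the new edge gives $\rho(R)\le\rho(K)+2\le3$. Since $|V\setminus R|\ge2$, Corollary~\ref{cor:potential}(C) excludes $|R|\ge4$. If $|R|=2$, then $K$ is a single edge, which is colorable.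

Let $|R|=3$. Then $\rho(K)\le1$ gives $|E(K)|\ge4$, while $K$ without the new edge has at most three edges by Lemma~\ref{lem:three}. So $|E(K)|=4$; the pair $u,w$ is joined by one edge, and the two other pairs are joined by two edges and one edge, as multiplicities in $G$ are at most $2$. Let $p,q$ be the pair joined by two edges (of equal sign) and $r$ the third vertex. Switch at $q$ and $r$ so that the edges $pq$ and the edge $pr$ are close. If $qr$ is close, use $c(p)=0$, $c(q)=1$, $c(r)=0$ and choose $\varepsilon(r)$ for the only mono edge $pr$. If $qr$ is far, use $c(p)=0$, $c(q)=1$, $c(r)=-1$. So $K$ is colorable, a contradiction.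
\end{proof}

\begin{lemma}[Forcing by a 2-path]\label{lem:path}
Let $S\subseteq V$ with $|V\setminus S|\ge2$, and let $u,w\in S$ be distinct. Then $G[S]$ with a new vertex $\tau$, joined to $u$ and to $w$ by one edge each, with any signs and labels, is colorable. In particular, for each $\theta\in\{0,3\}$, $G[S]$ has a coloring with $c(u)\ne c(w)+\theta$.
\end{lemma}

\begin{proof}
Otherwise the enlarged graph contains a critical graph $K$, and $\tau\in V(K)$, since $G[S]$ is colorable. By Lemma~\ref{lem:basic}(a), $\tau$ has degree $2$ in $K$, with the two neighbors $u\ne w$; so $K\ne D$. As $|V(K)|\le|S|+1\le n-1$, we get $\rho(K)\le1$. Let $R=V(K)\setminus\{\tau\}$; then $\rho(R)\le\rho(K)-3+4\le2$, and $|V\setminus R|\ge2$. By Corollary~\ref{cor:potential}(C), $|R|\le3$. If $|R|=3$, then $\rho(R)\ge3$ by Lemma~\ref{lem:three}, a contradiction. If $|R|=2$, then $9-2|E(K)|\le1$ gives $|E(K)|\ge4$, so $u,w$ are joined by a double edge, with both edges of equal sign. Color $u,w$ with difference $1$ (close) or $2$ (far). By Lemma~\ref{lem:twopath} the 2-path through $\tau$ excludes only difference $0$ or only difference $3$. So $K$ is colorable, a contradiction.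

The last statement follows from Lemma~\ref{lem:twopath} by choosing the signs of the 2-path so that its shift is $\theta$.
\end{proof}

\section{Vertices of type (2,1)}\label{sec:twoone}

We now show that a $(2,1)$-vertex lies in a triangle, that distinct triangles are disjoint, and that the triangle of a $(2,1)$-vertex contains no other $(2,1)$-vertex but does contain a vertex of positive charge to compensate it.

A \emph{triangle} is a set of three pairwise adjacent vertices; by Lemma~\ref{lem:three} it spans exactly three edges. It is \emph{positive} if the product of the three signs is $+$, equivalently, if it can be switched to be all far. Lemma~\ref{lem:rigid} then applies to it.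

\begin{lemma}\label{lem:triangle}
\begin{itemize}
\item[(a)] If $v$ has type $(2,1)$, then it has two distinct direct neighbors $p,q$, and $vpq$ is a positive triangle of big vertices.
\item[(b)] No 2-vertex has both neighbors in a positive triangle of big vertices.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $t$ be the 2-vertex adjacent to $v$. If both direct edges of $v$ go to the same vertex, they form a double edge, which leaves two values of $c(v)$. In a coloring of $G-\{v,t\}$ the 2-path forbids at most one of them, so the coloring extends to $G$, a contradiction. So there are distinct direct neighbors $p,q$, which are big by definition. Switch at $p$ and $q$ so that $vp$ and $vq$ are close.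

A coloring of $G-\{v,t\}$ with $c(p)-c(q)\in\{-1,0,1\}$ extends to $G$. Indeed, if $c(p)=c(q)$, then $c(v)=c(p)+1$ and $c(v)=c(p)-1$ are possible. If $c(p)-c(q)=\pm1$, then $c(v)=c(p)$ and $c(v)=c(q)$ are possible: exactly one of $vp,vq$ is mono, and $\varepsilon(v)$ can be chosen for it. In each case at most one of the two choices is forbidden by the 2-path.

If $p,q$ are nonadjacent, Lemma~\ref{lem:edge} with $S=V\setminus\{v,t\}$ and $\kappa=0$ provides such a coloring. If $p,q$ are joined by a close edge, every coloring of $G-\{v,t\}$ is of this kind. Both are contradictions. So $p,q$ are joined by a far edge, and the product of signs in the triangle $vpq$ is $(-)(-)(+)=+$.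

(b) Let $t'$ be a 2-vertex with both neighbors in such a triangle; $t'$ is not in the triangle, as it is not big. Switch the triangle to all far and color $G-t'$. The two neighbors differ by $\pm2$, while the 2-path excludes only difference $0$ or only difference $3$. So the coloring extends, a contradiction.
\end{proof}

In particular, the 2-vertex adjacent to a $(2,1)$-vertex $v$ has its other end outside the triangle $vpq$.

\begin{lemma}\label{lem:disjoint}
Any two distinct triangles are vertex-disjoint.
\end{lemma}

\begin{proof}
Suppose that two distinct triangles meet, and let $R$ be their union.

If $|R|=4$, then $e(R)\ge5$ and $\rho(R)\le2$. By Corollary~\ref{cor:potential}(A), $R=V$ and $e(R)=5$, so $G$ is $K_4$ minus an edge. Its vertices of degree $3$ have type $(1,2)$, contradicting Lemma~\ref{lem:types}.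

If $|R|=5$, then $e(R)\ge6$ and $\rho(R)\le3$. By Corollary~\ref{cor:potential}(B), $\rho(R)=3$, so $e(R)=6$ and $G[R]$ consists of two triangles sharing one vertex, the center. If $R=V$, there are adjacent 2-vertices, contradicting Lemma~\ref{lem:twovertices}. Otherwise $R=V\setminus\{z\}$ with $d(z)=2$. To avoid adjacent 2-vertices, $z$ must be adjacent to exactly one non-central vertex of each triangle. Such a vertex is adjacent to the center, which is big, to the other non-central vertex of its triangle, which has degree $2$, and to $z$. So it has type $(1,2)$, contradicting Lemma~\ref{lem:types}.
\end{proof}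

The assumption $g\ge2$ is essential here: the critical graph $W$ of Remark~\ref{rem:W}, with potential $1$, has two triangles sharing an edge, and each of them contains a $(2,1)$-vertex, namely $v$ or $w$.

\begin{lemma}\label{lem:one}
A positive triangle of big vertices contains at most one vertex of type $(2,1)$.
\end{lemma}

\begin{proof}
Suppose $v$ and $p$ have type $(2,1)$ in the positive triangle $vpq$ of big vertices, switched to be all far. Then both direct edges of $v$ and both direct edges of $p$ lie in the triangle. Let $t_v,t_p$ be the 2-vertices at $v$ and $p$, with other ends $w,w'$ and shifts $\theta,\theta'$. By Lemma~\ref{lem:triangle}(b), $w$ and $w'$ lie outside the triangle; so $t_v\ne t_p$. Let $S=V\setminus\{v,p,t_v,t_p\}$; then $q,w,w'\in S$.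

Consider a coloring of $G[S]$. The values forbidden for $c(v)$ and $c(p)$ by their 2-paths are $f=c(w)+\theta$ and $h=c(w')+\theta'$. Let $\alpha=c(q)$. To extend the coloring we must assign $\alpha+2$ and $\alpha-2$ to $v$ and $p$ in some order. The assignment $c(v)=\alpha+2$, $c(p)=\alpha-2$ is blocked if and only if $f=\alpha+2$ or $h=\alpha-2$, the opposite one if and only if $f=\alpha-2$ or $h=\alpha+2$. So the coloring fails to extend only if
\[
f=h\in\{\alpha+2,\alpha-2\}.
\]
We force a coloring that avoids this.

If $w\ne w'$, Lemma~\ref{lem:path} yields a coloring of $G[S]$ with $c(w)\ne c(w')+(\theta'-\theta)$, where $\theta'-\theta\in\{0,3\}$. Then $f\ne h$.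

If $w=w'$ and $\theta\ne\theta'$, then $f\ne h$ in every coloring of $G[S]$.

Let $w=w'$ and $\theta=\theta'$. Then $f=h$ always, and it suffices that $\alpha-f\in\{-1,0,1,3\}$, where $\alpha-f=c(q)-c(w)-\theta$. If $q,w$ are nonadjacent, Lemma~\ref{lem:edge} with $\kappa=\theta$ gives a coloring with $\alpha-f\in\{-1,0,1\}$. If $q,w$ are joined by an edge of shift $\theta$, every coloring of $G[S]$ has this property. In the remaining case $q,w$ are joined by an edge of shift $\theta+3$. Then $R=\{v,p,q,t_v,t_p,w\}$ spans the three triangle edges, the four edges at $t_v$ and $t_p$, and $qw$; so $e(R)\ge8$ and $\rho(R)\le2$. By Corollary~\ref{cor:potential}(A), $R=V$ and $e(R)=8$, so $G[S]$ is the single edge $qw$. Color it with $c(q)-c(w)=\theta+3$, choosing the $\varepsilon$-values to satisfy this mono edge. Then $\alpha-f=3$.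

In all cases some coloring of $G[S]$ extends to $G$, a contradiction.
\end{proof}

A $(2,1)$-vertex has charge $-1$ and needs compensation. The next lemma finds it inside the triangle: one of $p,q$ has positive charge.

\begin{lemma}\label{lem:heavy}
If $v$ has type $(2,1)$ and $vpq$ is its triangle, then $p$ or $q$ has $2a+b\ge7$.
\end{lemma}

\begin{proof}
Both $p$ and $q$ have $a\ge2$ and $a+b\ge3$, and neither has type $(2,1)$, by Lemma~\ref{lem:one}. So if the claim fails, each of them has type $(3,0)$ or $(2,2)$. Switch the triangle to be all far, and let $S$ be $V$ minus the triangle and minus all 2-vertices adjacent to it. The other ends of these 2-vertices are big and, by Lemma~\ref{lem:triangle}(b), outside the triangle; so they lie in $S$. Clearly $|V\setminus S|\ge2$. We delete the triangle, compute which $c$-values its vertices may still take, and find that a coloring of $G[S]$ can be bad in only one way, which a 2-path forces to be avoided.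

Consider a coloring of $G[S]$. Let $f$ be the value forbidden for $c(v)$ by the 2-path at $v$; so $v$ has the list $L_v=\mathbb Z_6\setminus\{f\}$. A $(3,0)$-vertex $x\in\{p,q\}$ has a third direct edge, of shift $\kappa_x$, say, to a vertex $x_1$. By Lemma~\ref{lem:three}, $x_1$ is outside the triangle; being big, it lies in $S$. So $x$ has the list
\[
L_x=\{\beta_x-1,\beta_x,\beta_x+1\},\qquad\beta_x=c(x_1)+\kappa_x,
\]
where $\varepsilon(x)$ can be chosen to satisfy $xx_1$, because the triangle edges will not be mono. A $(2,2)$-vertex has both direct edges in the triangle, and its two 2-paths leave a list of at least four values. The coloring extends to $G$ if and only if the triangle can be given, from these lists, the three elements of one parity class of $\mathbb Z_6$.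

Let $P_0$ be the parity class of $f$ and $P_1$ the other one, and put $A_i=L_p\cap P_i$, $B_i=L_q\cap P_i$. All four sets are nonempty: a list of type $(3,0)$ meets one class in one element and the other in two, and a list with at least four elements cannot miss a class of three. Note that $P_1\subseteq L_v$.

If there are distinct $x_p\in A_1$ and $x_q\in B_1$, give them to $p$ and $q$ and give the third element of $P_1$ to $v$. Otherwise $A_1=B_1=\{\beta\}$ for some $\beta$. Then a $(2,2)$-vertex among $p,q$ misses two elements of $P_1$, so its list contains all of $P_0$. A $(3,0)$-vertex $x$ among them has $\beta_x=\beta$, and its list meets $P_0$ in $\{\beta-1,\beta+1\}$. So $|A_0|,|B_0|\ge2$.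
\begin{itemize}
\item If $p$ has type $(2,2)$, give $f$ to $p$, an element of $B_0\setminus\{f\}$ to $q$, and the remaining element of $P_0$, which is not $f$, to $v$. If $q$ has type $(2,2)$, exchange the roles of $p$ and $q$.
\item If both have type $(3,0)$ and $f\in\{\beta-1,\beta+1\}$, give $f$ to $p$, the other element of $\{\beta-1,\beta+1\}$ to $q$, and $\beta+3$ to $v$.
\end{itemize}
So the extension fails only if $p$ and $q$ both have type $(3,0)$ and $\beta_p=\beta_q=f+3$.

As $G$ is not colorable, both have type $(3,0)$. If $p_1=q_1$, then $\{p,q,p_1\}$ is a triangle different from $vpq$ that meets it, contradicting Lemma~\ref{lem:disjoint}. So $p_1\ne q_1$, and Lemma~\ref{lem:path} yields a coloring of $G[S]$ with $c(p_1)\ne c(q_1)+(\kappa_q-\kappa_p)$, that is, $\beta_p\ne\beta_q$. It extends to $G$, a contradiction.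
\end{proof}

\section{Vertices of type (1,3)}\label{sec:onethree}

The three 2-paths at a $(1,3)$-vertex can block all three values permitted by its direct edge, but only if they forbid three different consecutive values. Wherever an edge can be added to destroy this pattern, we are done; so many edges must be present already, and the single direct neighbor is surrounded by many big vertices.

\begin{lemma}\label{lem:onethree}
Let $v$ have type $(1,3)$, with direct neighbor $y$, and let $w_1,w_2,w_3$ be the other ends of its 2-vertices. Then $v,w_1,w_2,w_3$ are four distinct big neighbors of $y$. In particular $a(y)\ge4$.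
\end{lemma}

\begin{proof}
Switch so that $vy$ is close. Let $t_1,t_2,t_3$ be the 2-vertices at $v$, where $t_j$ has other end $w_j$ and the 2-path has shift $\theta_j$, and let $S=V\setminus\{v,t_1,t_2,t_3\}$. It contains $y$ and all $w_j$. In a coloring of $G[S]$ the 2-paths forbid the values $f_j=c(w_j)+\theta_j$ for $c(v)$, and the coloring extends to $G$ unless
\begin{equation}\label{eq:block}
\{f_1,f_2,f_3\}=\{c(y)-1,c(y),c(y)+1\}.
\end{equation}
So \eqref{eq:block} holds for every coloring of $G[S]$.

If $w_i=w_j$ for some $i\ne j$, then $f_i-f_j\in\{0,3\}$, so $f_i,f_j$ are not two different elements of a set of three consecutive values, contradicting \eqref{eq:block}. Hence $w_1,w_2,w_3$ are distinct.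

If $w_j\ne y$ and $w_j,y$ are nonadjacent, Lemma~\ref{lem:edge} with $\kappa=\theta_j+3$ gives a coloring of $G[S]$ with $c(y)-c(w_j)-\theta_j\in\{2,3,4\}$. Then $c(y)-f_j\in\{2,3,4\}$, contradicting \eqref{eq:block}. Hence every $w_j\ne y$ is adjacent to $y$.

It remains to show that no $w_j$ equals $y$. Suppose $w_3=y$. The set $R=\{v,t_1,t_2,t_3,y,w_1,w_2\}$ has seven elements and spans $vy$, the three edges $vt_j$, the three edges $t_jw_j$, and $yw_1$, $yw_2$. So $e(R)\ge9$ and $\rho(R)\le3$. By Corollary~\ref{cor:potential}(B), $\rho(R)=3$, so $e(R)=9$ and $w_1,w_2$ have degree $2$ in $G[R]$. As they are big, $R\ne V$; so $R=V\setminus\{z\}$ with $d(z)=2$, and $z$ is adjacent to both. Then $w_1$ is adjacent to the 2-vertices $t_1$ and $z$ and to the big vertex $y$, and to nothing else. So it has type $(1,2)$, contradicting Lemma~\ref{lem:types}.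
\end{proof}

\section{Discharging}\label{sec:discharging}

\begin{proof}[End of the proof of Theorem~\ref{thm:critical}]
By \eqref{eq:charge}, the charges $ch(v)=2a(v)+b(v)-6$ of the big vertices of $G$ have sum $-2g<0$. By Lemma~\ref{lem:types} the only negative charges are $-1$ at vertices of types $(2,1)$ and $(1,3)$. Move charge as follows.
\begin{itemize}
\item[(R1)] Each $(1,3)$-vertex receives $1$ from its direct neighbor.
\item[(R2)] Each $(2,1)$-vertex receives $1$ from one vertex with $2a+b\ge7$ in its triangle; such a vertex exists by Lemma~\ref{lem:heavy}.
\end{itemize}
The total charge does not change. We show that all final charges are nonnegative, a contradiction.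

A vertex that gives by (R1) has $a\ge4$ by Lemma~\ref{lem:onethree}, and a vertex that gives by (R2) has $2a+b\ge7$. So vertices of types $(2,1)$ and $(1,3)$ give nothing, and they end with charge $0$. Let $x$ be any other big vertex, so $ch(x)\ge0$, and suppose that it gives $m$ by (R1) and $r$ by (R2). By Lemma~\ref{lem:disjoint}, $x$ is in at most one triangle, so $r\le1$ by Lemma~\ref{lem:one}. If $m=0$, the final charge is nonnegative, as $r=1$ requires $ch(x)\ge1$.

Let $m\ge1$ and $a=a(x)$; then $a\ge4$. A $(1,3)$-vertex has a single direct edge, so $m\le a$. If $r=1$, then two direct neighbors of $x$ lie with $x$ in a triangle of big vertices; they have at least two direct edges each, so they are not $(1,3)$-vertices, and $m\le a-2$. Thus $m+r\le a$ in any case, and $m+r\le a-1$ if $r=1$.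

\emph{Case $a\ge6$.} Then $m+r\le a\le2a-6\le ch(x)$.

\emph{Case $a=5$.} Then $ch(x)\ge4$, and $m+r\le4$ unless $r=0$ and $m=5$. In that case the direct neighbors of $x$ are five distinct $(1,3)$-vertices. By Lemma~\ref{lem:onethree}, every 2-vertex adjacent to one of them has its other end among the big neighbors of $x$; so it joins two of these five vertices. Hence the number $5\cdot3$ of edges between the five vertices and 2-vertices is even, which is absurd.

\emph{Case $a=4$.} Then $ch(x)\ge2$. If $m\le1$, then $m+r\le2$. Let $m\ge2$, and let $v_1,v_2$ be two vertices that receive charge from $x$ by (R1). By Lemma~\ref{lem:onethree} applied to $v_1$, the direct edges of $x$ go to exactly four distinct vertices $v_1,v_2,x_1,x_2$, and $v_1$ has exactly one 2-path to each of $v_2,x_1,x_2$. Likewise $v_2$ has exactly one 2-path to each of $v_1,x_1,x_2$. The 2-path between $v_1$ and $v_2$ is common to both, so five 2-vertices are involved (Figure~\ref{fig:ten}). Let $R$ consist of these and $x,v_1,v_2,x_1,x_2$. Then $|R|=10$ and $e(R)\ge4+10=14$, so $\rho(R)\le2$. By Corollary~\ref{cor:potential}(A), $R=V$ and $e(R)=14$. Now $x_1$ is adjacent exactly to $x$ and to two 2-vertices, so it has type $(1,2)$, contradicting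 Lemma~\ref{lem:types}. So $m\ge2$ does not occur.

Thus all final charges are nonnegative, which contradicts their sum $-2g<0$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,1.8)--(-3,0) (0,1.8)--(-1,0) (0,1.8)--(1,0) (0,1.8)--(3,0);
\draw (-3,0)--(3,0);
\draw (-1,0)--(1,-1.1)--(3,0);
\draw (1,0)--(-1,-1.1)--(-3,0);
\fill (0,1.8) circle (2.2pt) node[above] {$x$};
\fill (-3,0) circle (2.2pt) node[left] {$x_1$};
\fill (-1,0) circle (2.2pt) node[above left] {$v_1$};
\fill (1,0) circle (2.2pt) node[above right] {$v_2$};
\fill (3,0) circle (2.2pt) node[right] {$x_2$};
\filldraw[fill=white] (-2,0) circle (2.2pt);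
\filldraw[fill=white] (0,0) circle (2.2pt);
\filldraw[fill=white] (2,0) circle (2.2pt);
\filldraw[fill=white] (1,-1.1) circle (2.2pt);
\filldraw[fill=white] (-1,-1.1) circle (2.2pt);
\end{tikzpicture}
\caption{A big vertex $x$ with exactly four direct edges, two of them to vertices $v_1,v_2$ of type $(1,3)$. Black vertices are big, white vertices are 2-vertices. These ten vertices span at least $14$ edges, hence have potential at most $2$.}
\label{fig:ten}
\end{figure}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Mapping Sparse Signed Graphs To $(K_{2k},M)$},
\url{https://www.irif.fr/~wangzhou4/files/MappingSparseSignedGraphsToK6M.pdf}.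
\end{thebibliography}

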